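\title{Monomial characters of $p'$-degree and $p$-solvability}

\begin{abstract}
Let $p\ge 5$ be a prime. We prove that a finite group is $p$-solvable if all of its irreducible complex characters of degree prime to $p$ are monomial. More generally, a finite group is $p$-solvable if and only if each such character is induced from an irreducible character $\psi$ of a subgroup $H$ with $H/\ker\psi$ $p$-solvable. The proof reduces the problem to simple groups and then uses their classification. For groups of Lie type in characteristic $p$ it rests on a description of the subgroups that contain a Sylow $p$-subgroup and on a choice of semisimple character that cannot be reached from them by induction.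
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite and all characters are complex. For a group $G$ and a prime $p$ we write $\mathrm{Irr}(G)$ for the set of irreducible characters of $G$ and
\[
\mathrm{Irr}_{p'}(G)=\{\chi\in\mathrm{Irr}(G): p\nmid\chi(1)\}
\]
for those of \emph{$p'$-degree}. A character $\chi\in\mathrm{Irr}(G)$ is \emph{monomial} if $\chi=\lambda^G$ for a linear character $\lambda$ of a subgroup $H\le G$. The group $G$ is \emph{$p$-solvable} if it has a series $1=G_0\trianglelefteq G_1\trianglelefteq\dots\trianglelefteq G_n=G$ in which every factor $G_i/G_{i-1}$ is a $p$-group or a $p'$-group; equivalently, no nonabelian composition factor of $G$ has order divisible by $p$.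

It is conjectured in \cite{GM} that, unless $p<5$, a group is $p$-solvable as soon as all of its irreducible characters of $p'$-degree are monomial. We prove this.

\begin{theorem}\label{thm:A}
Let $p\ge5$ be a prime and $G$ a finite group. If every $\chi\in\mathrm{Irr}_{p'}(G)$ is monomial, then $G$ is $p$-solvable.
\end{theorem}

The reason to expect such a statement is that a monomial character of degree $d$ forces a subgroup of index $d$, and if $p\nmid d$ this subgroup contains a Sylow $p$-subgroup of $G$. A nonabelian simple group of order divisible by $p$ has few proper subgroups of this kind, and their indices tend to be large compared with the small character degrees. The converse of Theorem~\ref{thm:A} fails: for $p=7$ the group $A_5$ is a $p'$-group, hence $p$-solvable, and its characters of degree $3$ are not monomial because $A_5$ has no subgroup of index $3$. The following weaker notion repairs this.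

\begin{definition}\label{def:ps}
A character $\chi\in\mathrm{Irr}(G)$ is \emph{ps-induced} if $\chi=\psi^G$ for some subgroup $H\le G$ and some $\psi\in\mathrm{Irr}(H)$ such that $H/\ker\psi$ is $p$-solvable.
\end{definition}

Monomial characters are ps-induced, since $H/\ker\psi$ is cyclic when $\psi$ is linear. The proof of Theorem~\ref{thm:A} uses nothing about the inducing character except that $H/\ker\psi$ is $p$-solvable, and it uses only characters that are nontrivial on a given normal subgroup. It therefore gives more.

\begin{theorem}\label{thm:B}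
Let $p\ge5$ be a prime, $G$ a finite group and $N\trianglelefteq G$. If every $\chi\in\mathrm{Irr}_{p'}(G)$ with $N\not\le\ker\chi$ is ps-induced, then $N$ is $p$-solvable.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $p\ge5$ be a prime. A finite group $G$ is $p$-solvable if and only if every $\chi\in\mathrm{Irr}_{p'}(G)$ is ps-induced.
\end{corollary}

Theorem~\ref{thm:B} with $N=G$ gives Theorem~\ref{thm:A} and the ``if'' part of Corollary~\ref{cor:C} (the trivial character is ps-induced in any case); for ``only if'' take $H=G$ and $\psi=\chi$. The rest of the paper proves Theorem~\ref{thm:B}. The proof uses the classification of finite simple groups, the ATLAS \cite{Atlas} and the published results cited below. We claim nothing for $p<5$; the places where $p\ge5$ is used are pointed out as they occur.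

Section~\ref{sec:models} contains two arguments for simple groups that can be done by hand and that are the models for what follows. Section~\ref{sec:reduction} shows that a minimal counterexample produces a simple group $S$ in which every suitable character $\theta$ can be reached, up to automorphisms, by induction from a proper subgroup of $p'$-index. This comes in a strong form, available when $\theta$ extends to its stabilizer in $\mathrm{Aut}(S)$, and a weak form, always available. Sections~\ref{sec:alt}--\ref{sec:cross} contradict the strong form for alternating groups, sporadic groups and groups of Lie type in characteristic different from $p$, essentially by comparing degrees with indices. Sections~\ref{sec:U}--\ref{sec:end} contradict the weak form for groups of Lie type in characteristic $p$.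

\section{Two model arguments}\label{sec:models}

We say that a character $\alpha$ is \emph{contained} in a character $\beta$ if $\beta-\alpha$ is a character or zero.

\subsection*{Small degrees}
Let $S$ be a nonabelian simple group and $\theta\ne1_S$ an irreducible character of smallest possible degree $d$; then $d>1$ because $S$ is perfect. If $\theta=\lambda^S$ with $\lambda$ a linear character of $H$, then $|S:H|=d$, and $(1_H)^S-1_S$ is a nonzero character of degree $d-1$ that does not contain $1_S$. Its constituents are nontrivial and have degree less than $d$, which is absurd. So $\theta$ is not monomial.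

Now let $d$ be the smallest degree among the nontrivial characters in $\mathrm{Irr}_{p'}(S)$. The same argument works if $p\nmid d-1$, for then $(1_H)^S-1_S$ has a constituent of $p'$-degree. If $d\equiv1\pmod p$ it gives nothing, and one has to know the subgroups of $p'$-index. There is a second obstacle. In general $S$ is only a composition factor of $G$, the hypothesis concerns characters of $G$, and a character of $G$ may restrict to $S$ with multiplicities. Then one learns only that all constituents of some induced character $\xi^S$ are conjugate to $\theta$, with no bound on $\xi^S(1)$, and comparing degrees is useless. The next example shows what replaces it.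

\subsection*{The group $PSL_2(q)$ in its own characteristic}
Let $q$ be a power of $p\ge5$, and let $S=PSL_2(q)\le G=PGL_2(q)$ act on the projective line $\mathbb F_q\cup\{\infty\}$. The stabilizer of $\infty$ is $B=UT$, where $U=\{x\mapsto x+b\}$ is a Sylow $p$-subgroup of $S$ and $T=\{x\mapsto ax\}$. The group $T$ permutes the $q-1$ nontrivial linear characters of $U$ regularly, so for such a character $\lambda$ the character $\lambda^B$ is irreducible of degree $q-1$, and it is the only irreducible character of $B$ that is nontrivial on $U$.

The group $G$ has an irreducible character $\chi$ of degree $q-1$; this is part of its character table, and it also follows from fact (F2) in Section~\ref{sec:DL} applied to an element of $SL_2(q)$ with centralizer of order $q+1$. The normal closure of $U$ is $S$ and $G/S$ is abelian, so $U\not\le\ker\chi$. Hence $\chi_B$ contains $\lambda^B$, and $\chi_B=\lambda^B$ by degrees. Thus $\chi_U$ does not contain $1_U$. Let $\theta$ be an irreducible constituent of $\chi_S$. Then $\theta(1)$ divides $q-1$, and no $\mathrm{Aut}(S)$-conjugate of $\theta$ has $1_U$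 in its restriction to $U$, because automorphisms of $S$ permute its Sylow $p$-subgroups.

\begin{proposition}\label{prop:PSL2}
There is no pair $(H,\xi)$ with $H<S$ of $p'$-index and $\xi\in\mathrm{Irr}(H)$ such that all irreducible constituents of $\xi^S$ are $\mathrm{Aut}(S)$-conjugate to $\theta$.
\end{proposition}

\begin{proof}
Suppose there is such a pair. After conjugating in $S$ we have $U\le H$. If some $h\in H$ moved $\infty$, then, $U$ being transitive on $\mathbb F_q$, some element of $H$ would map $\infty$ to $0$. Then $H$ would contain the Sylow $p$-subgroup $U^-$ fixing $0$, and $\langle U,U^-\rangle=S$. So $H\le B$ and $H=U(H\cap T)$. Let $\lambda$ be a constituent of $\xi_U$.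

If $\lambda=1_U$, every constituent of $\xi^S$ contains $\xi$ on restriction to $H$, hence contains $1_U$ on restriction to $U$. No conjugate of $\theta$ does.

If $\lambda\ne1_U$, its stabilizer in $H$ is $U$, so $\xi=\lambda^H$ and $\xi^S=\lambda^S$. Let $\mathrm{St}$ be the permutation character of $S$ on the projective line minus $1_S$; it is irreducible of degree $q$ since $S$ is $2$-transitive. As $U$ fixes $\infty$ and is regular on $\mathbb F_q$, the restriction $\mathrm{St}_U$ is the regular character. So $\mathrm{St}$ is a constituent of $\lambda^S$, although its degree is divisible by $p$.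
\end{proof}

The general argument in characteristic $p$ has the same shape. The subgroup $H$ is squeezed into a parabolic subgroup, and $\xi$ is governed by one linear character $\lambda$ of $U$. If $\lambda$ is as nontrivial as possible, induction produces the Steinberg character. Otherwise $\xi^S$ comes by Harish-Chandra induction from a proper Levi subgroup, and $\theta$ is chosen so that it does not arise in this way.

\section{Reduction to simple groups}\label{sec:reduction}

\subsection*{Tools}
We use Frobenius reciprocity and the following facts. Let $\psi$ be a character of $K\le G$.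
\begin{itemize}
\item[(C1)] The kernel of $\psi^G$ is the largest normal subgroup of $G$ contained in $\ker\psi$.
\item[(C2)] (Mackey) For $E\le G$, the restriction $(\psi^G)_E$ contains $(\psi_{K\cap E})^E$; this is the term of the trivial double coset.
\item[(C3)] (Clifford) Let $E\trianglelefteq G$, let $\Theta\in\mathrm{Irr}(E)$ have stabilizer $G_\Theta$, and let $\chi\in\mathrm{Irr}(G)$ lie over $\Theta$. Then $\chi_E$ is a multiple of the sum of the distinct $G$-conjugates of $\Theta$, so $\Theta(1)$ divides $\chi(1)$. Induction maps the irreducible characters of $G_\Theta$ over $\Theta$ to irreducible characters of $G$. Moreover $\chi(1)/\Theta(1)$ divides $|G:E|$ \cite[11.29]{Isaacs}.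
\item[(C4)] A $G$-invariant $\Theta\in\mathrm{Irr}(E)$, $E\trianglelefteq G$, extends to $G$ if $G/E$ is cyclic, and also if $E$ is perfect and $\Theta(1)$ is prime to $|G:E|$ \cite[8.16]{Isaacs}.
\item[(C5)] Subgroups, quotients and extensions of $p$-solvable groups are $p$-solvable. If $X$ is quasisimple (perfect, with $X/Z(X)$ simple) and $p$ divides $|X/Z(X)|$, then every homomorphism from $X$ to a $p$-solvable group is trivial, because a nontrivial image has $X/Z(X)$ as a composition factor.
\end{itemize}

\subsection*{The minimal counterexample}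
Nothing in this section depends on $p\ge5$. Let $(G,N)$ be a counterexample to Theorem~\ref{thm:B} with $|G|$ minimal.

Let $E$ be any minimal normal subgroup of $G$. The hypothesis passes to $(G/E,NE/E)$: if $\chi\in\mathrm{Irr}_{p'}(G)$ has $E\le\ker\chi$ and $N\not\le\ker\chi$, then $\chi=\psi^G$ as in Definition~\ref{def:ps}, and $E\le\ker\psi$ by (C1), so that $\psi$ is a character of a subgroup of $G/E$. By minimality $NE/E$ is $p$-solvable.

Now fix $E\le N$. Then $N/E$ is $p$-solvable and $N$ is not, so $E$ is not $p$-solvable, and
\[
E=S_1\times\dots\times S_k,\qquad S_i\cong S\ \text{nonabelian simple},\qquad p\mid |S|.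
\]
A second minimal normal subgroup $E'$ would give $E\cong EE'/E'\le NE'/E'$, which is $p$-solvable. So $E$ is the unique minimal normal subgroup. The normal subgroup $C_G(E)$ does not contain $E$, so it is trivial, and
\[
E\le G\le\mathrm{Aut}(E)=\mathrm{Aut}(S)\wr\mathfrak S_k .
\]
Every $\chi\in\mathrm{Irr}_{p'}(G)$ with $E\not\le\ker\chi$ has $N\not\le\ker\chi$ and is therefore ps-induced. We fix identifications of the $S_i$ with $S$, and we identify $S$ with its group of inner automorphisms.

We do not know which subgroup of $\mathrm{Aut}(E)$ the group $G$ is. To be sure that a character of $S$ lies under a character of $G$ of $p'$-degree, we ask for invariance under the largest $p$-group that could occur.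

\begin{definition}
A character $\theta\in\mathrm{Irr}(S)$ is \emph{admissible} if $\theta\ne1_S$, $p\nmid\theta(1)$, and $\theta$ is invariant under some Sylow $p$-subgroup of $\mathrm{Aut}(S)$. By a \emph{conjugate} of $\theta$ we mean an $\mathrm{Aut}(S)$-conjugate, and $A_\theta$ denotes the stabilizer of $\theta$ in $\mathrm{Aut}(S)$.
\end{definition}

Let $\theta$ be admissible, invariant under $Q_0\in\mathrm{Syl}_p(\mathrm{Aut}(S))$, and put $\Theta=\theta\times\dots\times\theta\in\mathrm{Irr}(E)$. For $R\in\mathrm{Syl}_p(\mathfrak S_k)$ the group $Q_0\wr R$ is a Sylow $p$-subgroup of $\mathrm{Aut}(E)$, and it fixes $\Theta$. A Sylow $p$-subgroup $P$ of $G$ lies in some $\mathrm{Aut}(E)$-conjugate of $Q_0\wr R$. Hence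
\begin{equation}\label{eq:Theta}
P\ \text{fixes an $\mathrm{Aut}(E)$-conjugate}\ \Theta'\ \text{of}\ \Theta .
\end{equation}
Every $\mathrm{Aut}(E)$-conjugate of $\Theta$ has the form $\theta_1\times\dots\times\theta_k$ with each $\theta_i$ a conjugate of $\theta$.

In both lemmas below we find $\chi\in\mathrm{Irr}_{p'}(G)$ over $\Theta'$, write $\chi=\psi^G$ with $\psi\in\mathrm{Irr}(K)$ and $K/\ker\psi$ $p$-solvable, and put $D=K\cap E$. The difficulty is that $D$ need not be a direct product of subgroups of the $S_i$; a priori it could be a diagonal subgroup, meeting $S_1$ trivially and projecting onto it. This is where $p'$-degree is used: $|E:D|=|KE:K|$ divides $\chi(1)$, so $D$ contains a Sylow $p$-subgroup of $E$, and therefore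
\begin{equation}\label{eq:Sylow}
D\cap S_1\ \text{contains a Sylow $p$-subgroup of}\ S_1,\ \text{which is nontrivial}.
\end{equation}
One can now pass to $S_1$ by projecting $D$ or by intersecting it. The projection keeps control of multiplicities. The intersection is subnormal in $K$ and keeps the properties of $\psi$.

\begin{lemma}[strong form]\label{lem:strong}
Let $\theta$ be admissible and suppose that $\theta$ extends to $A_\theta$. Then there are a proper subgroup $H<S$ with $p\nmid|S:H|$ and $\xi\in\mathrm{Irr}(H)$ such that $\xi^S$ is a sum of distinct conjugates of $\theta$. In particular $|S:H|$ divides $j\,\theta(1)$ for some $j$ with $1\le j\le|\mathrm{Aut}(S):A_\theta|$. If $\theta$ extends to $\mathrm{Aut}(S)$, then $\xi^S=\theta$.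
\end{lemma}

\begin{proof}
The stabilizer of $\Theta$ in $\mathrm{Aut}(E)$ is $A_\theta\wr\mathfrak S_k$, and $\Theta$ extends to it: if an $A_\theta$-module $Z$ affords an extension of $\theta$, let $A_\theta^k$ act on $Z^{\otimes k}$ factor by factor and let $\mathfrak S_k$ permute the factors. Conjugating, $\Theta'$ extends to its stabilizer in $\mathrm{Aut}(E)$, so it has an extension $\widehat\Theta$ to $G_{\Theta'}$. By (C3), $\chi=\widehat\Theta^G$ is irreducible. Its degree $|G:G_{\Theta'}|\,\theta(1)^k$ is prime to $p$ by \eqref{eq:Theta}, and the same formula shows that $\chi_E$ is the sum of the distinct $G$-conjugates of $\Theta'$, each with multiplicity one. As $E\not\le\ker\chi$, we have $\chi=\psi^G$ with $K,\psi,D$ as above. Let $\mu$ be an irreducible constituent of $\psi_D$. By (C2), $\mu^E$ is contained in $\chi_E$.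

Let $H$ be the projection of $D$ to $S_1$. It contains $D\cap S_1$ as a normal subgroup, so $p\nmid|S_1:H|$ by \eqref{eq:Sylow}. Suppose $H=S_1$. Then $D\cap S_1$ is a nontrivial normal subgroup of $S_1$, so $S_1\le D\le K$, and $S_1\le\ker\psi$ by (C5). Hence $S_1\le\ker\mu$. A constituent $\Theta''$ of $\mu^E$ contains $\mu$ on restriction to $D$, so $\Theta''_{S_1}$ contains $1_{S_1}$. But $\Theta''_{S_1}$ is a multiple of a conjugate of $\theta\neq 1_S$. So $H<S_1$.

Now $D\le E_0:=H\times S_2\times\dots\times S_k$. Let $\xi\times\eta$ be an irreducible constituent of $\mu^{E_0}$, with $\xi\in\mathrm{Irr}(H)$. Then $\xi^{S_1}\times\eta=(\xi\times\eta)^E$ is contained in $\mu^E$, hence in $\chi_E$, which is multiplicity free. So $\xi^{S_1}$ is a sum of $j$ distinct conjugates of $\theta$, and $|S:H|\,\xi(1)=j\,\theta(1)$. There are $|\mathrm{Aut}(S):A_\theta|$ conjugates, and only one if $\theta$ extends to $\mathrm{Aut}(S)$.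
\end{proof}

Without the extension, $\chi_E$ may have multiplicities, and we keep different information.

\begin{lemma}[weak form]\label{lem:weak}
Let $\theta$ be admissible. Then there are a proper subgroup $H<S$ containing a Sylow $p$-subgroup of $S$ and $\xi\in\mathrm{Irr}_{p'}(H)$ with $H/\ker\xi$ $p$-solvable, such that all irreducible constituents of $\xi^S$ are conjugates of $\theta$.
\end{lemma}

\begin{proof}
Since $E$ is perfect, $p\nmid\Theta'(1)$ and $EP/E$ is a $p$-group, $\Theta'$ extends to some $\widehat\Theta\in\mathrm{Irr}(EP)$ by (C4). The degree $|G:EP|\,\theta(1)^k$ of $\widehat\Theta^G$ is prime to $p$, so $\widehat\Theta^G$ has a constituent $\chi\in\mathrm{Irr}_{p'}(G)$. It lies over $\Theta'$, so $E\not\le\ker\chi$, and $\chi=\psi^G$ with $K,\psi,D$ as above; here $p\nmid\psi(1)$. Put $H=D\cap S_1=K\cap S_1$. It contains a Sylow $p$-subgroup of $S_1$ by \eqref{eq:Sylow}. Let $\xi$ be an irreducible constituent of $\psi_H$. By (C2), $\xi^{S_1}$ is contained in $\chi_{S_1}$, whose constituents are conjugates of $\theta$ by (C3). Since $H\trianglelefteq D\trianglelefteq K$, two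 applications of (C3) give $\xi(1)\mid\psi(1)$. The group $H/\ker\xi$ is a quotient of $H/(H\cap\ker\psi)$, which embeds in $K/\ker\psi$, so it is $p$-solvable. If $H=S_1$, then $\xi=1_{S_1}$ by (C5), and $\xi=\xi^{S_1}$ would be a conjugate of $\theta$. So $H<S_1$.
\end{proof}

The conclusions of both lemmas concern $S$ alone. To prove Theorem~\ref{thm:B} it remains to find, for each prime $p\ge5$ and each nonabelian simple group $S$ of order divisible by $p$, an admissible character for which one of the two conclusions fails. By the classification, $S$ is alternating, sporadic, the group ${}^2F_4(2)'$, or of Lie type. From now on $p\ge5$, we assume that $S$ satisfies both lemmas, and $H,\xi$ denote the subgroup and character given by the lemma in use. A nontrivial character of $p'$-degree that extends to $\mathrm{Aut}(S)$ is automatically admissible.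

\section{Alternating groups}\label{sec:alt}

Let $S=A_n$ with $5\le p\le n$. For $n\ne6$ we have $\mathrm{Aut}(A_n)=\mathfrak S_n$. The irreducible character $\chi^{\pi}$ of $\mathfrak S_n$ labeled by a partition $\pi$ restricts irreducibly to $A_n$ unless $\pi$ is self-conjugate, and its restriction to $\mathfrak S_{n-1}$ is the sum of the $\chi^{\pi'}$ with $\pi'$ obtained from $\pi$ by removing a box. We use $\chi^{(n-1,1)}$, of degree $n-1$, and $\chi^{(n-2,2)}$, of degree $n(n-3)/2$. A proper subgroup of index $i$ embeds the simple group $A_n$ in $\mathfrak S_i$, and $n!/2>(n-1)!$, so $i\ge n$. In each case $\theta$ extends to $\mathrm{Aut}(S)$, so Lemma~\ref{lem:strong} gives $\theta=\xi^S$, and $|S:H|$ divides $\theta(1)$.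

\medskip\noindent\emph{The case $n=6$.} Here $p=5$. Let $\theta$ be the character of degree $9$, the Steinberg character of $PSL_2(9)\cong A_6$, which extends to $\mathrm{Aut}(A_6)$ \cite{Schmid,Feit}. The index $|S:H|$ divides $9$ and is at least $6$, so $|H|=40$. The number of Sylow $5$-subgroups of $H$ divides $8$ and is $1$ modulo $5$, so it is $1$. But $A_6$ has $144/4=36$ Sylow $5$-subgroups, with normalizers of order $10<40$.

\medskip\noindent\emph{The case $n\ne6$, $p\nmid n-1$.} Take $\theta=\chi^{(n-1,1)}|_{A_n}$. Then $n\le|S:H|\le n-1$, which is absurd.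

\medskip\noindent\emph{The case $n\ne6$, $p\mid n-1$.} As $p\ge5$ and $n\neq 6$, we have $n\ge8$. Take $\theta=\chi^{(n-2,2)}|_{A_n}$; then $2\theta(1)=n(n-3)\equiv-2\pmod p$, so $p\nmid\theta(1)$. Now $|A_n:H|\le n(n-3)/2$ no longer contradicts the general bound, and we go through the actions of $H$ on the $n$ points. Note that $H$ contains a Sylow $p$-subgroup of $A_n$, hence a $p$-cycle.

Suppose $H$ is intransitive, with shortest orbit of size $j\le n/2$. As $A_n$ is transitive on $j$-subsets, $|A_n:H|\ge\binom nj$. For $j\ge2$ this is at least $\binom n2>n(n-3)/2$. For $j=1$ we have $H\le A_{n-1}$ and $\theta=\eta^{A_n}$ with $\eta=\xi^{A_{n-1}}$ irreducible. By reciprocity $\eta$ is a constituent of $\theta_{A_{n-1}}$, which is the sum of the irreducible restrictions of $\chi^{(n-3,2)}$ and $\chi^{(n-2,1)}$, of degrees $(n-1)(n-4)/2\ge n-2$ and $n-2$. So $\theta(1)=n\,\eta(1)\ge n(n-2)>n(n-3)/2$.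

Suppose $H$ is transitive and preserves a system of blocks of size $a$, $2\le a\le n/2$. The stabilizer in $\mathfrak S_n$ of such a system contains a transposition, so $A_n$ is transitive on these systems, and $|A_n:H|$ is at least their number. Choosing the block of the point $1$ shows that this number is at least $\binom{n-1}{a-1}$. If $a\ge3$, then $2\le a-1\le n/2-1$ and
\[
\binom{n-1}{a-1}\ge\binom{n-1}{2}=\frac{n^2-3n+2}{2}>\theta(1).
\]
If $a=2$, the number is $(n-1)(n-3)\cdots1\ge(n-1)(n-3)>\theta(1)$.

Suppose $H$ is primitive. By Jordan's theorem \cite[13.9]{Wielandt}, a primitive group of degree $n$ containing a cycle of prime length at most $n-3$ contains $A_n$. So $p\ge n-2$, and since $p\mid n-1$ we get $n=p+1$; thus $n=8$, or $n\ge12$ is even. If $n=8$, then $|A_8:H|$ divides $\theta(1)=20$, so $H$ contains a Sylow $3$-subgroup of $A_8$ and with it a $3$-cycle, against Jordan's theorem. If $n\ge12$, we use Bochert's theorem \cite[14.2]{Wielandt}: a primitive group of degree $n$ not containing $A_n$ has index at least $\lfloor\frac{n+1}2\rfloor!$ in $\mathfrak S_n$. As $n/2-2\ge4$,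
\[
n(n-3)\ge|\mathfrak S_n:H|\ge\Bigl(\frac n2\Bigr)!\ge\frac n2\Bigl(\frac n2-1\Bigr)\cdot24=6n(n-2)>n(n-3).
\]
Every case is contradictory, so $S$ is not alternating.

\section{Sporadic groups and ${}^2F_4(2)'$}\label{sec:spor}

Let $S$ be sporadic or ${}^2F_4(2)'$. Group orders, character degrees and indices of maximal subgroups are taken from the ATLAS \cite{Atlas}. Put $o=|\mathrm{Out}(S)|$, so $o\le2$, and let $m(S)$ be the smallest index of a proper subgroup. As $p$ is odd, the Sylow $p$-subgroups of $\mathrm{Aut}(S)$ lie in $S$, so every $1_S\ne\theta\in\mathrm{Irr}_{p'}(S)$ is admissible; it extends to $A_\theta$ by (C4). Replacing $H$ in Lemma~\ref{lem:strong} by a maximal subgroup containing it, we get: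
\begin{quote}
for every $1_S\ne\theta\in\mathrm{Irr}_{p'}(S)$, the index of some maximal subgroup of $S$ divides $o\,\theta(1)$; it divides $\theta(1)$ if $\theta$ is the only irreducible character of its degree.
\end{quote}
In particular $o\,\theta(1)<m(S)$ is impossible. Table~\ref{tab:small} lists characters with $p\nmid\theta(1)$ and $o\,\theta(1)<m(S)$.

\begin{table}[ht]
\centering
\begin{tabular}{lcrl}
\hline
$S$ & $o$ & $m(S)$ & $\theta(1)$ : primes $p$\\
\hline
$M_{11}$ & 1 & 11 & 10 : 11\\
$M_{23}$ & 1 & 23 & 22 : 5, 7, 23\\
$M_{24}$ & 1 & 24 & 23 : 5, 7, 11\\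
$J_1$ & 1 & 266 & 56 : 5, 11, 19;\quad 76 : 7\\
$J_2$ & 2 & 100 & 36 : 5, 7\\
$J_3$ & 2 & 6156 & 324 : 5, 17, 19\\
$HS$ & 2 & 100 & 22 : 5, 7\\
$McL$ & 2 & 275 & 22 : 5, 7\\
$He$ & 2 & 2058 & 51 : 5, 7\\
$Ru$ & 1 & 4060 & 378 : 5, 13, 29;\quad 783 : 7\\
$Suz$ & 2 & 1782 & 143 : 5, 7;\quad 364 : 11\\
$O'N$ & 2 & 122760 & 10944 : 5, 7, 11, 31\\
$Co_3$ & 1 & 276 & 23 : 5, 7, 11;\quad 275 : 23\\
$Co_2$ & 1 & 2300 & 23 : 5, 7, 11;\quad 275 : 23\\
$Fi_{22}$ & 2 & 3510 & 78 : 5, 7, 11\\
$Fi_{23}$ & 1 & 31671 & 782 : 5, 7, 11, 13;\quad 30888 : 17, 23\\
$Fi_{24}'$ & 2 & 306936 & 8671 : 5, 7, 11, 17;\quad 57477 : 13, 29\\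
${}^2F_4(2)'$ & 2 & 1600 & 27 : 5, 13\\
\hline
\end{tabular}
\caption{Character degrees $\theta(1)$ prime to $p$ with $|\mathrm{Out}(S)|\,\theta(1)$ smaller than the least index $m(S)$ of a proper subgroup.}\label{tab:small}
\end{table}

For the largest groups one character serves all primes. Suppose $\chi\in\mathrm{Irr}(S)$ has degree $d>1$ with $o\,d^2<m(S)$. If $p\nmid d$, take $\theta=\chi$. If $p\mid d$, then $\chi\overline\chi-1_S$ is a character of degree $d^2-1\equiv-1\pmod p$ not containing $1_S$, since $\langle\chi\overline\chi,1_S\rangle=1$; let $\theta$ be a constituent of $p'$-degree. In both cases $o\,\theta(1)<m(S)$. This applies to the following groups, listed with $(d;m(S))$: $Co_1$ $(276;98280)$, $J_4$ $(1333;173067389)$, $Ly$ $(2480;8835156)$, $Th$ $(248;143127000)$, $B$ $(4371;13571955000)$ and $M$ $(196883;97239461142009186000)$, all with $o=1$, and $HN$ $(133;1140000)$ with $o=2$.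

For the pairs $(S,p)$ in Table~\ref{tab:div} we use divisibility. The fifth column contains all indices of maximal subgroups that are at most $o\,\theta(1)$, and the last column gives for each a divisor that does not divide $o\,\theta(1)$.

\begin{table}[ht]
\centering
\begin{tabular}{lcclll}
\hline
$S$ & $o$ & $p$ & $\theta(1)$ & indices & divisor\\
\hline
$M_{11}$ & 1 & 5 & 16 & 11, 12 & 11, 3\\
$M_{23}$ & 1 & 11 & 45 & 23 & 23\\
$M_{24}$ & 1 & 23 & 45 & 24 & 2\\
$M_{22}$ & 2 & 5, 11 & 21 & 22 & 11\\
$HS$ & 2 & 11 & 175 & 100, 176 & 4, 11\\
$McL$ & 2 & 11 & 252 & 275 & 5\\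
$He$ & 2 & 17 & 1920 & 2058 & 7\\
$Suz$ & 2 & 13 & $5940=2^2\cdot3^3\cdot5\cdot11$ & $1782=2\cdot3^4\cdot11$ & 81\\
$O'N$ & 2 & 19 & $85064=2^3\cdot7^3\cdot31$ & 122760 & 5\\
$Fi_{22}$ & 2 & 13 & 3080 & 3510 & 3\\
$Fi_{24}'$ & 2 & 23 & $35873145=3^3\cdot5\cdot7^2\cdot11\cdot17\cdot29$ & 306936 & 4\\
\hline
\end{tabular}
\caption{Character degrees $\theta(1)$ prime to $p$, the indices of maximal subgroups not exceeding $o\,\theta(1)$ where $o=|\mathrm{Out}(S)|$, and a divisor of each index that does not divide $o\,\theta(1)$.}\label{tab:div}
\end{table}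

Two cases remain, in which $\theta$ is the only character of its degree. For $M_{12}$ and $p=5,11$ the degrees are $1,11^2,16^2,45,54,55^3,66,99,120,144,176$ (exponents are multiplicities); take $\theta(1)=54$. The only index of a maximal subgroup that is at most $54$ is $12$, and $12\nmid54$. For $M_{22}$ and $p=7$ the degrees are $1,21,45^2,55,99,154,210,231,280^2,385$; take $\theta(1)=55$. The only index at most $55$ is $22$, and $22\nmid55$.

Comparing with the group orders, every prime $p\ge5$ dividing the order of one of these $27$ groups has been treated.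

\section{Groups of Lie type in characteristic different from $p$}\label{sec:cross}

Let $S$ be of Lie type in characteristic $r\ne p$, not alternating, and not also of Lie type in characteristic $p$. We regard $PSL_2(8)$ and $PSU_3(3)$ as groups in characteristic $2$ and $3$ only, not as ${}^2G_2(3)'$ and $G_2(2)'$, and for $PSU_4(2)\cong PSp_4(3)$ we choose $r=2$.

One character works throughout. The Steinberg character $\theta=\mathrm{St}_S$ is irreducible of degree $|S|_r$, the order of a Sylow $r$-subgroup, and it extends to $\mathrm{Aut}(S)$ \cite{Schmid,Feit}. By Lemma~\ref{lem:strong}, $\theta=\xi^S$, so $|S:H|=r^c>1$. By Guralnick's theorem \cite{Guralnick}, a nonabelian simple group with a subgroup $H$ of prime power index $r^c>1$ is one of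
\begin{itemize}
\item[(a)] $A_n$ with $n=r^c$;
\item[(b)] $PSL_n(q')$ with $r^c=(q'^{\,n}-1)/(q'-1)$;
\item[(c)] $PSL_2(11)$ with $H\cong A_5$ of index $11$;
\item[(d)] $M_{11}$ or $M_{23}$;
\item[(e)] $PSU_4(2)$ with index $27$.
\end{itemize}
Cases (a) and (d) are excluded by assumption, and (e) by the choice $r=2$. In (b) we have $r^c=1+q'+\dots+q'^{\,n-1}$, so $r\nmid q'$, and $S$ is of Lie type in two characteristics. With our convention the only such groups that are not alternating are $PSL_2(7)\cong PSL_3(2)$ and $PSU_4(2)\cong PSp_4(3)$ \cite[2.9.1 and 5.1.1]{KL}. The second is not of the form $PSL_n(q')$. The first has order $168$, so $p\ge5$ forces $p=7$, and $S$ is of Lie type in characteristic $p$. In (c) we have $r=11=\theta(1)$, so $\xi$ is a linear character of the perfect group $A_5$. Then $\xi=1_H$ and $\theta=(1_H)^S$ contains $1_S$, which is false.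

\section{Characteristic $p$: subgroups containing a Sylow $p$-subgroup}\label{sec:U}

It remains to treat $S$ of Lie type in characteristic $p\ge5$; no Suzuki or Ree groups occur, as these live in characteristics $2$ and $3$. The Steinberg character now has degree divisible by $p$. We contradict Lemma~\ref{lem:weak}, following the proof of Proposition~\ref{prop:PSL2}. The group $G$ of Section~\ref{sec:reduction} will not appear again, and the letter now takes the role that $PGL_2(q)$ had in Section~\ref{sec:models}.

\subsection*{Notation and standard structure}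
Let $\mathbf G$ be a simple algebraic group of adjoint type over $\overline{\mathbb F}_p$, with maximal torus and Borel subgroup $\mathbf T\le\mathbf B=\mathbf U\mathbf T$, Weyl group $W$, simple roots $\Delta$ and root subgroups $\{x_\alpha(t)\}$. Let $F=\tau F_q$, where $F_q$ is the split Frobenius map $x_\alpha(t)\mapsto x_\alpha(t^q)$ and $\tau$ is a graph automorphism of order $d\in\{1,2,3\}$ with $\tau(x_\alpha(t))=x_{\tau\alpha}(t)$ for $\pm\alpha\in\Delta$. We write $G=\mathbf G^F$, $B=UT$, and so on. For suitable $\mathbf G$ and $F$ we have $S=O^{p'}(G)=\langle U,U^-\rangle$, where $U^-$ comes from the negative roots. The quotient $G/S$ is an abelian $p'$-group, $G$ is the normal subgroup of inner-diagonal automorphisms in $\mathrm{Aut}(S)$, $U$ is a Sylow $p$-subgroup of $S$ and of $G$, and $B=N_G(U)$. Working in $G$ rather than $S$ makes the torus act as transitively as possible and makes all centers of Levi subgroups connected.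

We recall three general facts about a connected group $\mathbf C$ with a Frobenius map $F$ relative to $\mathbb F_q$. By Lang's theorem $c\mapsto c^{-1}F(c)$ is surjective, so $(\mathbf C/\mathbf N)^F=\mathbf C^F/\mathbf N^F$ for connected $F$-stable $\mathbf N\trianglelefteq\mathbf C$. If $\mathbf C$ is unipotent, then $|\mathbf C^F|=q^{\dim\mathbf C}$. If $\mathbf C$ is reductive, then $|\mathbf C^F|_p$ is $q$ to the number of positive roots, and for an $F$-stable parabolic subgroup $\mathbf Q$ with $F$-stable Levi subgroup $\mathbf L$ the group $\mathbf Q^F$ contains a Sylow $p$-subgroup of $\mathbf C^F$, so that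
\begin{equation}\label{eq:index}
|\mathbf C^F:\mathbf Q^F|=|\mathbf C^F|_{p'}/|\mathbf L^F|_{p'} .
\end{equation}

Let $I$ index the $\tau$-orbits $\omega_i$ on $\Delta$, and put $m_i=|\omega_i|$. Call $i\ne k$ \emph{adjacent} if a root of $\omega_i$ is joined to a root of $\omega_k$ in the Dynkin diagram; this makes $I$ a connected graph. Let $X_i$ (resp.\ $X_{-i}$) be the group of $F$-fixed points in the product of the root subgroups for the positive (resp.\ negative) roots in the span of $\omega_i$, let $w_i$ be the longest element of the reflection group $W_{\omega_i}$, and let $n_i\in\langle X_i,X_{-i}\rangle$ represent $w_i$. The group $\langle X_i,X_{-i}\rangle$ is a central quotient of $SL_2(q^{m_i})$ or $SU_3(q)$. Since $q\ge5$, it is quasisimple with simple quotient of order divisible by $p$.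

The group $G$ has a $BN$-pair with Weyl group $W^F=\langle w_i:i\in I\rangle$. Thus every element of $G$ lies in $UnU$ for some $n\in N_{\mathbf G}(\mathbf T)^F$, and the subgroups containing $B$ are the parabolic subgroups $P_J=\langle B,n_i:i\in J\rangle$, $J\subseteq I$. The group $P_J$ is the union of $|W_J|$ double cosets of $B$, where $W_J=\langle w_i:i\in J\rangle$, and $P_J=L_JU_J$ with $U_J=O_p(P_J)$ and $L_J\ge T$ the standard Levi subgroup. Put
\[
S_J=\langle U,X_{-i}:i\in J\rangle .
\]
It is normalized by $T$, it lies in $P_J$ because $X_{-i}=n_iX_in_i^{-1}$, and $S_JT$ contains $B$ and the $n_i$, $i\in J$. Hence $S_J\trianglelefteq P_J=S_JT$. We have $S_\emptyset=U$, and $S_I=S$ because $S_I$ is normal in $G$ and generated by $p$-elements.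

\subsection*{Linear characters of $U$}
For $h\ge1$ let $\mathbf U_h$ be generated by the root subgroups of height at least $h$, and let $\mathbf V_h=\mathbf U_h/\mathbf U_{h+1}$, a vector space with basis indexed by the roots of height $h$. On it $F$ is bijective and satisfies $F(cv)=c^qF(v)$, so $\mathbf V_h^F$ is an $\mathbb F_q$-space with $\mathbf V_h=\mathbf V_h^F\otimes_{\mathbb F_q}\overline{\mathbb F}_p$; and $\mathbf U_h^F/\mathbf U_{h+1}^F=\mathbf V_h^F$ by Lang's theorem. For $h=1$, a vector $(t_\alpha)_{\alpha\in\Delta}$ is $F$-fixed if and only if $t_{\tau\alpha}=t_\alpha^q$, so $\mathbf V_1^F=\bigoplus_{i\in I}V_i$ where $V_i\cong\mathbb F_{q^{m_i}}$ is the image of $X_i$.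

\begin{lemma}\label{lem:abel}
We have $[U,U]=\mathbf U_2^F$, so $U/[U,U]=\bigoplus_{i\in I}V_i$. Define the \emph{support} of a linear character $\lambda$ of $U$ as $\{i\in I:\lambda|_{V_i}\ne1\}$.
\begin{itemize}
\item[(a)] For each $K\subseteq I$, the group $T$ acts transitively on the $\prod_{i\in K}(q^{m_i}-1)$ linear characters of $U$ with support $K$; for $K=I$ it acts regularly.
\item[(b)] For $M\subseteq I$, a linear character of $U$ is trivial on $U_M$ if and only if its support is contained in $M$.
\end{itemize}
\end{lemma}

\begin{proof}
By Chevalley's commutator formula, $[x_\alpha(t),x_\gamma(u)]$ is a product of elements $x_{a\alpha+b\gamma}(c_{ab}t^au^b)$ with $a,b\ge1$. If $\alpha$ is simple and $\gamma$ has height $h$, all terms with $(a,b)\ne(1,1)$ have height at least $h+2$. So the commutator induces a bilinear map $\mathbf V_1\times\mathbf V_h\to\mathbf V_{h+1}$, which commutes with $F$. Its image spans $\mathbf V_{h+1}$: a root $\beta$ of height $h+1\ge2$ is $\alpha+\gamma$ with $\alpha$ simple and $\gamma$ a root, and then $c_{11}\in\{\pm1,\pm2,\pm3\}$ is nonzero in $\overline{\mathbb F}_p$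 \emph{because $p\ge5$}. As $\mathbf V_1^F$ and $\mathbf V_h^F$ span $\mathbf V_1$ and $\mathbf V_h$, the image of $\mathbf V_1^F\times\mathbf V_h^F$ spans $\mathbf V_{h+1}$ over $\overline{\mathbb F}_p$, hence spans $\mathbf V_{h+1}^F$ over $\mathbb F_q$. This image is closed under $\mathbb F_q$-multiples, so it generates $\mathbf V_{h+1}^F$ as an additive group. Thus $\mathbf U_{h+1}^F\le[U,U]\,\mathbf U_{h+2}^F$ for $h\ge1$, and downward induction on $h$ gives $\mathbf U_2^F\le[U,U]$. The reverse inclusion holds as $\mathbf V_1$ is abelian.

Since $\mathbf G$ is adjoint, $t\mapsto(\alpha(t))_{\alpha\in\Delta}$ is an isomorphism $\mathbf T\to(\overline{\mathbb F}_p^\times)^\Delta$. It identifies $T$ with $\prod_i\mathbb F_{q^{m_i}}^\times$, the $i$th factor acting on $V_i$ by multiplication and trivially on the other summands. The multiplicative group of a finite field permutes the nontrivial characters of the additive group regularly, which gives (a). The group $\mathbf U_M$ is the product of the root subgroups for the positive roots outside the span of $\bigcup_{i\in M}\omega_i$, and $\mathbf U_M\cap\mathbf U_2$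 is connected. By Lang's theorem the image of $U_M$ in $\bigoplus V_i$ is $\bigoplus_{i\notin M}V_i$, which gives (b).
\end{proof}

For each $K\subseteq I$ we fix a linear character $\lambda_K$ of $U$ with support $K$. By (a), the induced character $\lambda_K^B$ does not depend on this choice.

\subsection*{Overgroups of $U$}
For $PSL_2(q)$ a subgroup containing $U$ is everything or lies in $B$. In general it is trapped between $S_J$ and $P_J$.

\begin{lemma}\label{lem:over}
Let $U\le H\le G$ and $J=\{i\in I:X_{-i}\le H\}$. Then $S_J\le H\le P_J$ and $H=S_J(H\cap T)$.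
\end{lemma}

\begin{proof}
The inclusion $S_J\le H$ holds by definition of $J$. Let $x\in H$ and write $x\in UnU$ with $n\in N_{\mathbf G}(\mathbf T)^F$; then $n\in H$. We show by induction on the length of the image $w$ of $n$ in $W$ that $w\in W_J$; then $x\in P_J$. Let $w\ne1$. Some simple root is made negative by $w^{-1}$, and as $w$ commutes with $\tau$, so is its whole orbit $\omega_i$. Then $w^{-1}$ sends the negative roots in the span of $\omega_i$ to positive roots, so $n^{-1}X_{-i}n\le U$ and $X_{-i}\le nUn^{-1}\le H$. Hence $i\in J$ and $n_i\in H$. Write $w=w'u$ with $w'\in W_{\omega_i}$ and $u$ of minimal length in $W_{\omega_i}w$; the lengths add, and $u^{-1}$ preserves the sign of every root in the span of $\omega_i$. So $w'^{-1}$ makes all of $\omega_i$ negative, that is, $w'=w_i$. The element $n_i^{-1}n\in H$ has image $u$, shorter than $w$. By induction $u\in W_J$, so $w\in W_J$. The last claim follows from $S_J\le H\le S_JT$ by Dedekind's law.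
\end{proof}

Now the two remaining properties of $\xi$ in Lemma~\ref{lem:weak} come in. The $p$-solvability of $H/\ker\xi$ kills the groups $\langle X_i,X_{-i}\rangle$ inside $H$, and then $p'$-degree makes $\xi$ a sum of linear characters on $U$.

\begin{lemma}\label{lem:xi}
Let $U\le H<S$, let $J$ be as in Lemma~\ref{lem:over}, and let $\xi\in\mathrm{Irr}_{p'}(H)$ with $H/\ker\xi$ $p$-solvable. Then $J\ne I$ and $X_{\pm i}\le\ker\xi$ for $i\in J$. There is a subset $K\subseteq I$ such that $\xi_U$ is a sum of linear characters with support $K$; moreover $K\cap J=\emptyset$, and no element of $K$ is adjacent to an element of $J$.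
\end{lemma}

\begin{proof}
We have $J\ne I$ since $S_I=S\not\le H$. For $i\in J$ the quasisimple group $\langle X_i,X_{-i}\rangle\le H$ lies in $\ker\xi$ by (C5). So the image of $S_J$ in $H/\ker\xi$ equals the image of $U$ and is a $p$-group. As $S_J\trianglelefteq H$, the constituents of $\xi_{S_J}$ have degree dividing $\xi(1)$ and a power of $p$; they are linear, and conjugate under $H\cap T$ because $H=S_J(H\cap T)$. Hence $[U,U]\le\ker\xi$, and $\xi_U$ is a sum of $T$-conjugate linear characters, which share one support $K$. Since $X_i\le\ker\xi$ for $i\in J$, we have $K\cap J=\emptyset$.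

Suppose $k\in K$ is adjacent to $i\in J$. Some $\alpha\in\omega_k$, and by $\tau$-symmetry every $\alpha\in\omega_k$, has $\langle\alpha,\beta^\vee\rangle<0$ for some $\beta\in\omega_i$, while $\langle\alpha,\beta'^\vee\rangle\le0$ for all $\beta'\in\omega_i$. The root $w_i(\alpha)$ is $\alpha$ plus an integral combination of $\omega_i$; the coefficient of $\alpha$ is $1$, so the root is positive. It differs from $\alpha$, for otherwise $\langle\alpha,\beta^\vee\rangle=\langle\alpha,w_i(\beta)^\vee\rangle\ge0$, as $w_i(\beta)\in-\omega_i$. So $w_i(\alpha)$ has height at least $2$, and the same follows for all positive roots in the span of $\omega_k$. Therefore $n_iX_kn_i^{-1}\le\mathbf U_2^F=[U,U]\le\ker\xi$. As $n_i\in H$ normalizes $\ker\xi$, we get $X_k\le\ker\xi$, contradicting $k\in K$.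
\end{proof}

\section{Characteristic $p$: semisimple characters}\label{sec:DL}

We need to know the characters of $G$ of $p'$-degree and to decide when one of them is induced from a proper parabolic subgroup. References for the facts recalled here are \cite[Ch.~7--8]{Carter}, \cite[Ch.~8, 13, 14]{DM} and \cite{DL}.

\subsection*{Recollections}
Let $L=L_M$ be a standard Levi subgroup; this includes $G=L_I$ and $T=L_\emptyset$. The algebraic group $\mathbf L$ has connected center because $\mathbf G$ is adjoint. \emph{Harish-Chandra induction} $R_L^G$ inflates a character of $L=P_M/U_M$ to $P_M$ and induces it to $G$; its adjoint ${}^*R_L^G$ takes $U_M$-fixed points. The \emph{Gelfand--Graev character} of $L$ is $\Gamma_L=(\lambda_M|_{U\cap L})^L$. Since $U=(U\cap L)U_M$ and $\lambda_M$ is trivial on $U_M$,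
\begin{equation}\label{eq:GG}
\text{the inflation of $\Gamma_{L_M}$ to $P_M$ is }\lambda_M^{P_M},\qquad R_{L_M}^G\Gamma_{L_M}=\lambda_M^G,\qquad\Gamma_G=\lambda_I^G .
\end{equation}
The \emph{duality} operator on class functions of $L$ is $D_L=\sum_{K\subseteq M}(-1)^{|K|}R^L_{L_K}\,{}^*R^L_{L_K}$. The Steinberg character $\mathrm{St}_G$ is a constituent of $(1_B)^G$ of degree $|G|_p$ whose restriction to $U$ is the regular character; in particular it is a constituent of $\Gamma_G$.

For an $F$-stable maximal torus $\mathbf T'$, a Borel subgroup $\mathbf B'\ge\mathbf T'$ with unipotent radical $\mathbf U'$ and $\vartheta\in\mathrm{Irr}(\mathbf T'^F)$, the groups $G$ and $\mathbf T'^F$ act on the left and on the right on the variety $\mathcal Y_{\mathbf U'}=\{g\in\mathbf G:g^{-1}F(g)\in\mathbf U'\}$. The \emph{Deligne--Lusztig character} $R_{\mathbf T'}(\vartheta)$ is the alternating sum of the characters of $G$ on the $\vartheta$-parts of the $\ell$-adic cohomology groups $H^j_c(\mathcal Y_{\mathbf U'})$; it does not depend on $\mathbf B'$. Two pairs $(\mathbf T',\vartheta')$ and $(\mathbf T'',\vartheta'')$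 are \emph{geometrically conjugate} if for some $n$ an element of $\mathbf G^{F^n}$ conjugates $\mathbf T'$ to $\mathbf T''$ and $\vartheta'\circ N_{F^n/F}$ to $\vartheta''\circ N_{F^n/F}$, where $N_{F^n/F}(t)=t\,F(t)\cdots F^{n-1}(t)$. Let $\mathbf G^*$ be the dual group, here simply connected, with dual Frobenius map again written $F$, and $G^*=\mathbf G^{*F}$; then $|G^*|=|G|$. Since the center of $\mathbf G$ is connected, the geometric conjugacy classes of pairs correspond to the $G^*$-classes of semisimple elements $s\in G^*$, and the \emph{series} $\mathcal E(G,s)$ is the set of irreducible constituents of the $R_{\mathbf T'}(\vartheta')$ with $(\mathbf T',\vartheta')$ in the class of $s$. All this applies to $L$, whose dual $\mathbf L^*$ is the standard Levi subgroup of $\mathbf G^*$ given by the same subset $M$.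

\begin{itemize}
\item[(F1)] $\Gamma_L$ is multiplicity free, and ${}^*R_L^G\Gamma_G=\Gamma_L$. The operator $D_L$ is self-adjoint and permutes $\mathrm{Irr}(L)$ up to signs, and $D_GR_L^G=R_L^GD_L$.
\item[(F2)] $\mathrm{Irr}(L)$ is the disjoint union of the series $\mathcal E(L,s)$, over the $L^*$-classes of semisimple $s\in L^*$. The group $C_{\mathbf L^*}(s)$ is connected reductive; put $C=C_{\mathbf L^*}(s)^F$. The series $\mathcal E(L,s)$ contains exactly one constituent of $\Gamma_L$, the \emph{regular} character, of degree $|C|_p\,|L|_{p'}/|C|_{p'}$. It contains exactly one character with nonzero inner product with $D_L\Gamma_L$, the \emph{semisimple} character $\chi^L_s$, of degree $|L|_{p'}/|C|_{p'}$; this inner product is $\pm1$.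
\item[(F3)] If $\rho\in\mathcal E(L,s)$ with $s\in L^*\le G^*$, then all constituents of $R_L^G\rho$ lie in $\mathcal E(G,s)$.
\end{itemize}
To see (F3), note that $\rho$ occurs in the $\vartheta$-part of some $H_c^j$ of a variety of $\mathbf L$, for a pair $(\mathbf T',\vartheta)$ corresponding to $s$. Applying $R_L^G$ to this module gives, up to a shift of $j$, the $\vartheta$-part of the cohomology of the variety of $\mathbf G$ attached to $\mathbf T'$ and to the Borel subgroup obtained by adjoining $\mathbf U_M$. By \cite[6.3]{DL}, two pairs whose cohomology groups have a common constituent are geometrically conjugate.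

We write $\chi_s=\chi_s^G$, and for a class function $\rho$ on $L$ we put $\Delta_L(\rho)=\langle\rho,D_L\Gamma_L\rangle$. On $\mathrm{Irr}(L)$ this takes the values $0,\pm1$ and is nonzero exactly on semisimple characters. By (F1) and \eqref{eq:GG},
\begin{equation}\label{eq:DG}
D_G\Gamma_G=\sum_{K\subseteq I}(-1)^{|K|}R_{L_K}^G\Gamma_{L_K}=\sum_{K\subseteq I}(-1)^{|K|}\lambda_K^G .
\end{equation}

\begin{lemma}\label{lem:Delta}
\begin{itemize}
\item[(a)] $\Delta_G(R_L^G\rho)=\Delta_L(\rho)$ for every class function $\rho$ on $L$.
\item[(b)] $\Delta_G(\chi)\equiv\chi(1)\pmod p$ for $\chi\in\mathrm{Irr}(G)$. So every $\chi\in\mathrm{Irr}_{p'}(G)$ is semisimple.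
\item[(c)] $\Gamma_G$ is invariant under $\mathrm{Aut}(S)$ and under multiplication by characters $\nu\in\mathrm{Irr}(G/S)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F1),
\[
\Delta_G(R_L^G\rho)=\langle D_GR_L^G\rho,\Gamma_G\rangle=\langle R_L^GD_L\rho,\Gamma_G\rangle=\langle D_L\rho,{}^*R_L^G\Gamma_G\rangle=\langle D_L\rho,\Gamma_L\rangle=\Delta_L(\rho).
\]

(b) Put $a_K=\langle\chi_U,\lambda_K\rangle$. As $\chi_U$ is $T$-invariant, every linear character with support $K$ has multiplicity $a_K$, by Lemma~\ref{lem:abel}(a). Nonlinear irreducible characters of $U$ have degree divisible by $p$. So by \eqref{eq:DG},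
\[
\chi(1)\equiv\sum_Ka_K\prod_{i\in K}(q^{m_i}-1)\equiv\sum_K(-1)^{|K|}a_K=\Delta_G(\chi)\pmod p.
\]

(c) The group $\mathrm{Aut}(S)$ acts on its normal subgroup $G$. Let $\sigma\in\mathrm{Aut}(S)$. Changing $\sigma$ by an inner automorphism of $S$, we may assume by Sylow's theorem that it normalizes $U$, hence $B=N_G(U)$. Then $\sigma$ permutes the maximal subgroups $P_{I\setminus\{i\}}$ containing $B$ and the groups $U_{I\setminus\{i\}}=O_p(P_{I\setminus\{i\}})$. By Lemma~\ref{lem:abel}(b), a linear character of $U$ has support $I$ if and only if it is nontrivial on each of these. So $\lambda_I^\sigma$ has support $I$, and $\Gamma_G^\sigma=\Gamma_G$. Finally $\nu\,\lambda_I^G=(\nu_U\lambda_I)^G=\lambda_I^G$ as $U\le S$.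
\end{proof}

\subsection*{Semisimple characters induced from a proper parabolic subgroup}
Call a cocharacter $y:\overline{\mathbb F}_p^\times\to\mathbf G^*$ \emph{split} if $F(y(t))=y(t^q)$ for all $t$; its image is then an $F$-stable torus on whose cocharacter lattice $F$ acts as multiplication by $q$. The next lemma translates inducibility of $\chi_s$ into a condition on the centralizer of $s$.

\begin{lemma}\label{lem:HC}
Let $s\in G^*$ be semisimple and suppose $\chi_s=R_L^G\rho$ with $L=L_M$, $M\ne I$, $\rho\in\mathrm{Irr}(L)$. Then there is a nontrivial split cocharacter $\kappa$ with image in $Z(C_{\mathbf G^*}(s))$ whose centralizer in $\mathbf G^*$ is conjugate to $\mathbf L^*$.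
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Delta}(a), $\Delta_L(\rho)=\pm1$, so $\rho=\chi^L_{s_1}$ for some $s_1\in L^*$. By (F3), $\chi_s\in\mathcal E(G,s_1)$, so $s_1$ is $G^*$-conjugate to $s$. Conjugation by $G^*$ preserves split cocharacters, so we may assume $s=s_1$. Put $\mathbf C=C_{\mathbf G^*}(s)$. By (F2) and \eqref{eq:index},
\[
\frac{|G|_{p'}}{|\mathbf C^F|_{p'}}=\chi_s(1)=|G:P_M|\,\rho(1)=\frac{|G|_{p'}}{|L|_{p'}}\cdot\frac{|L|_{p'}}{|(\mathbf C\cap\mathbf L^*)^F|_{p'}},
\]
so $|\mathbf C^F|_{p'}=|(\mathbf C\cap\mathbf L^*)^F|_{p'}$.

Let $\kappa$ be a positive multiple, lying in the cocharacter lattice of the torus $\mathbf T^*$ dual to $\mathbf T$, of the sum of the fundamental coweights of the simple roots of $\mathbf G^*$ not belonging to $M$. It is nontrivial as $M\ne I$, and it is split because $F$ acts on this lattice as $q$ times a diagram symmetry that preserves each orbit $\omega_i$. A root vanishes on $\kappa$ if and only if it involves only simple roots belonging to $M$, so $C_{\mathbf G^*}(\kappa)=\mathbf L^*$. As $s\in\mathbf L^*$, the image of $\kappa$ lies in $\mathbf C$.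 Let $\mathbf Q$ be the parabolic subgroup of $\mathbf C$ consisting of the $c$ for which $\kappa(t)c\kappa(t)^{-1}$ has a limit as $t\to0$. It has Levi subgroup $C_{\mathbf C}(\kappa)=\mathbf C\cap\mathbf L^*$, and it is $F$-stable since $\kappa$ is split; so is the opposite parabolic subgroup $\mathbf Q^-$, defined by $\kappa^{-1}$. By \eqref{eq:index}, $|\mathbf C^F:\mathbf Q^F|=1$. The unipotent radical of $\mathbf Q^-$ is connected, $F$-stable and meets $\mathbf Q$ trivially, and its $F$-fixed points lie in $\mathbf C^F=\mathbf Q^F$; so it has one $F$-fixed point and is trivial. Hence $\mathbf C=C_{\mathbf C}(\kappa)$, that is, $\kappa$ is central in $\mathbf C$.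
\end{proof}

We therefore look for $s$ satisfying
\begin{quote}
$(*)$\quad no nontrivial split cocharacter has image in $Z(C_{\mathbf G^*}(s))$.
\end{quote}
For $\mathbf G^*=SL_2$ this holds for the elements with centralizer of order $q+1$, which give the characters of degree $q-1$ in Section~\ref{sec:models}.

\section{Characteristic $p$: the choice of $\theta$}\label{sec:choice}

An admissible character must be fixed by a Sylow $p$-subgroup of $\mathrm{Aut}(S)$, which may involve field automorphisms. We obtain this by taking $s$ over a subfield.

\subsection*{A Sylow $p$-subgroup of $\mathrm{Aut}(S)$}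
Write $q=p^f$, let $p^a$ be the $p$-part of $f$, and let $q=q_0^{p^a}$. Since $p\nmid d$, there is a generator $\tau'$ of $\langle\tau\rangle$ with $\tau'^{\,p^a}=\tau$. Put $F_0=\tau'F_{q_0}$, so that $F_0^{p^a}=F$, and let $\varphi=F_0|_G$; then $\varphi^{p^a}=1$.

\begin{lemma}\label{lem:phi}
The group $S\langle\varphi\rangle$ contains a Sylow $p$-subgroup of $\mathrm{Aut}(S)$.
\end{lemma}

\begin{proof}
As $p\ge5$, only field automorphisms contribute to the $p$-part of $|\mathrm{Out}(S)|$, and $|\mathrm{Out}(S)|_p=p^a$ \cite[2.5.12]{GLS}. So it suffices to show that $\varphi^j$ is not induced by an element of $G$ for $0<j<p^a$. Such an element would normalize $U$, so lie in $B$ and act $\mathbb F_q$-linearly on $\mathbf V_1^F$. But $\varphi^j(cv)=c^{q_0^j}\varphi^j(v)$ for $c\in\mathbb F_q$, and $c\mapsto c^{q_0^j}$ is not the identity on $\mathbb F_q$ since $1<q_0^j<q$.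
\end{proof}

We take $\mathbf G^*$ dual to $\mathbf G$ with respect to $F_0$, write $F_0$ also for the dual map, and let $F=F_0^{p^a}$ on $\mathbf G^*$. For a torus, $X(\cdot)$ and $Y(\cdot)$ denote the lattices of characters and cocharacters.

\begin{lemma}\label{lem:theta}
Let $s\in\mathbf G^{*F_0}$ be semisimple and not central in $\mathbf G^*$. Then $\chi_s|_S$ has an admissible constituent $\theta$.
\end{lemma}

\begin{proof}
\emph{Step 1: $\chi_s$ is $\varphi$-invariant.} The element $s$ lies in an $F_0$-stable maximal torus $\mathbf T_1^*$. Let $\mathbf T_1\le\mathbf G$ be an $F_0$-stable maximal torus dual to it: there is an isomorphism $X(\mathbf T_1)\cong Y(\mathbf T_1^*)$, induced from the duality of root data, under which $\gamma\mapsto\gamma\circ F_0$ corresponds to $y\mapsto F_0\circ y$. Taking $p^a$th powers, it is also a duality with respect to $F$. The character $\vartheta\in\mathrm{Irr}(\mathbf T_1^F)$ corresponding to $s$ is defined through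
\[
\mathrm{Irr}(\mathbf T_1^F)\cong X(\mathbf T_1)/(F-1)\cong Y(\mathbf T_1^*)/(F-1)\cong\mathbf T_1^{*F}.
\]
The first isomorphism is induced by restricting $\gamma$ to $\mathbf T_1^F$ and composing with a fixed embedding $\overline{\mathbb F}_p^\times\to\mathbb C^\times$. The last is induced by $y\mapsto N_{F^n/F}(y(\zeta))$ for a suitable $n$ and a fixed generator $\zeta$ of $\mathbb F_{q^n}^\times$. Both commute with $F_0$:
\[
(\gamma|_{\mathbf T_1^F})\circ F_0=(\gamma\circ F_0)|_{\mathbf T_1^F},\qquad F_0\bigl(N_{F^n/F}(y(\zeta))\bigr)=N_{F^n/F}\bigl((F_0\circ y)(\zeta)\bigr).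
\]
As $F_0(s)=s$, we get $\vartheta\circ F_0=\vartheta$.

The bijective morphism $F_0$ of $\mathbf G$ commutes with $F$, so it maps $\mathcal Y_{\mathbf U'}$ bijectively to $\mathcal Y_{F_0(\mathbf U')}$, satisfies $F_0(gyt)=\varphi(g)F_0(y)F_0(t)$, and induces isomorphisms on $\ell$-adic cohomology. Since Deligne--Lusztig characters do not depend on the Borel subgroup, $R_{F_0(\mathbf T')}(\vartheta')\circ\varphi=R_{\mathbf T'}(\vartheta'\circ F_0)$ for all $F$-stable $\mathbf T'$. The map $F_0$ commutes with the norms $N_{F^n/F}$ and preserves $\mathbf G^{F^n}$, so this operation on pairs respects geometric conjugacy. Hence $\varphi$ permutes the series, and it stabilizes $\mathcal E(G,s)$ because it fixes the pair $(\mathbf T_1,\vartheta)$. Also $\varphi$ stabilizes $U$ and each $V_i$, since $\tau'\in\langle\tau\rangle$; so it preserves supports and, by \eqref{eq:DG}, fixes $D_G\Gamma_G$. By the uniqueness in (F2), $\varphi$ fixes $\chi_s$.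

\emph{Step 2: $\chi_s$ is not linear.} Suppose $\chi_s=\nu$ is linear. It is trivial on the perfect group $S$, hence on $U$. Both $\nu$ and $\nu\,\mathrm{St}_G$ are constituents of $\nu\cdot(1_B)^G=R_T^G(\nu_T)$, so they lie in the same series by (F3), namely $\mathcal E(G,s)$. By Lemma~\ref{lem:Delta}(c), $\nu\,\mathrm{St}_G$ is a constituent of $\Gamma_G$, so it is the regular character of $\mathcal E(G,s)$. Comparing $p$-parts of degrees in (F2) gives $|C_{\mathbf G^*}(s)^F|_p=|G|_p=|G^*|_p$. So $C_{\mathbf G^*}(s)$ has as many roots as $\mathbf G^*$, and $s$ is central, contrary to assumption.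

\emph{Step 3.} The number of distinct constituents of $\chi_s|_S$ divides $|G:S|$, so it is prime to $p$. The $p$-group $\langle\varphi\rangle$ permutes them by Step 1 and therefore fixes one, say $\theta$. Then $\theta$ is invariant under $S\langle\varphi\rangle$, its degree divides $\chi_s(1)$, which is prime to $p$ by (F2), and $\theta\ne1_S$, for otherwise $\chi_s$ would be a character of the abelian group $G/S$.
\end{proof}

\subsection*{The element $s$}

\begin{lemma}\label{lem:s}
Unless $\mathbf G^*=SL_n$ with $\tau=1$ and $n$ a power of $p$, there is a semisimple noncentral $s\in\mathbf G^{*F_0}$ satisfying $(*)$.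
\end{lemma}

\begin{proof}
\emph{All types except untwisted type $A$.} The idea is to take $s$ in a maximal torus that has no split cocharacter at all. On $Y(\mathbf T^*)$ the map $F_0$ acts as $q_0\tau_0$ with $\tau_0=\tau'^{\,\pm1}$, and by Lang's theorem, for each $v\in W\tau_0$ there is an $F_0$-stable maximal torus $\mathbf T_1^*$ on whose cocharacter lattice $F_0$ acts as $q_0v$. We choose $v$ without eigenvalue $1$ and of order prime to $p$, as follows.
\begin{itemize}
\item For $B_n$, $C_n$, $D_n$ ($n$ even), $E_7$, $E_8$, $F_4$, $G_2$ we have $-1\in W$; for ${}^2A_n$, ${}^2D_n$ ($n$ odd), ${}^2E_6$ we have $-1\in W\tau_0$, since minus the longest element of $W$ is the diagram symmetry. Take $v=-1$.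
\item For $D_n$ ($n$ odd) and ${}^2D_n$ ($n$ even), recall that $W$ consists of the signed permutations of $e_1,\dots,e_n$ with an even number of signs, and the coset of the symmetry of order $2$ of those with an odd number. Take $v:e_1\mapsto e_2\mapsto-e_1$, $e_i\mapsto-e_i$ for $i\ge3$. It has $n-1$ signs, order $4$, and eigenvalues $\pm\sqrt{-1}$ and $-1$.
\item For $E_6$ take the product of Coxeter elements of the three components of a subsystem $3A_2$, which has rank $6$. It has order $3$, and all eigenvalues are $e^{\pm2\pi i/3}$.
\item For ${}^3D_4$ take $v=-\tau_0$, which lies in $W\tau_0$ as $-1\in W(D_4)$. It has order $6$, and since $\tau_0$ has eigenvalues $1,1,e^{\pm2\pi i/3}$, the eigenvalue $1$ does not occur for $v$.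
\end{itemize}
The orders $2,3,4,6$ are prime to $p\ge5$. Now $F$ acts on $Y(\mathbf T_1^*)$ as $qv^{p^a}$, and $v$ is a power of $v^{p^a}$, so $v^{p^a}$ fixes no nonzero vector. Thus $\mathbf T_1^*$ has no nontrivial split cocharacter. If $r$ is the rank, then, the eigenvalues of $v$ being roots of unity and $q_0\ge5$,
\[
|\mathbf T_1^{*F_0}|=|\det(q_0v-1)|\ge(q_0-1)^r\ge4^r>r+1\ge|Z(\mathbf G^*)| .
\]
Choose a noncentral $s\in\mathbf T_1^{*F_0}$. The center of $C_{\mathbf G^*}(s)$ centralizes $\mathbf T_1^*$, so it lies in $\mathbf T_1^*$, and $(*)$ holds.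

\emph{Untwisted $SL_n$, $n\ge2$ not a power of $p$.} For any semisimple $s\in SL_n(q)$, the group $C_{\mathbf G^*}(s)$ consists of the elements of determinant $1$ in the product of the general linear groups of the eigenspaces. A cocharacter of its center acts on the eigenspace for the eigenvalue $z$ by $t^{b_z}$, with $\sum_zb_z\dim(z)=0$, where $\dim(z)$ is the multiplicity. As $F$ maps the eigenspace for $z$ to that for $z^q$,
\begin{equation}\label{eq:splitA}
\text{the cocharacter $(b_z)$ is split if and only if $b_{z^q}=b_z$ for all eigenvalues $z$.}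
\end{equation}
So $(*)$ holds if and only if the eigenvalues form a single orbit under $z\mapsto z^q$.

Let $\ell\ne p$ be a prime divisor of $n$. The elements of $\mathbb F_{q_0^\ell}^\times$ of norm $1$ over $\mathbb F_{q_0}$ form a group of order $1+q_0+\dots+q_0^{\ell-1}>\ell$, and those in $\mathbb F_{q_0}$ satisfy $z^\ell=1$, so there are at most $\ell$ of them. Choose $z\notin\mathbb F_{q_0}$ of norm $1$; it has degree $\ell$ over $\mathbb F_{q_0}$. Let $s$ be the direct sum of $n/\ell$ companion matrices of its minimal polynomial. Then $s\in SL_n(q_0)$ is semisimple and noncentral, with eigenvalues the $\ell$ conjugates of $z$. As $\gcd(\ell,p^a)=1$, the map $z\mapsto z^q=z^{q_0^{p^a}}$ still permutes them in one cycle.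
\end{proof}

The exception is genuine. Let $n$ be a power of $p$ and $a\ge1$. If the eigenvalues of a noncentral $s\in SL_n(q_0)$ form one orbit under $z\mapsto z^q$, they have equal multiplicities, so their number $\ell>1$ divides $n$ and is divisible by $p$. They then form an $\ell$-cycle under $z\mapsto z^{q_0}$, and the $p^a$th power of an $\ell$-cycle has at least $p$ orbits. We settle for two orbits, one of them a single point, so that Lemma~\ref{lem:HC} leaves only one type of Levi subgroup.

\begin{lemma}\label{lem:sIII}
Let $\mathbf G^*=SL_n$, $\tau=1$, $n=p^b\ge5$. There is a semisimple noncentral $s\in SL_n(q_0)$ such that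
\begin{itemize}
\item[(a)] $p$ divides $|C_{\mathbf G^*}(s)^F|$;
\item[(b)] $\chi_s(1)>(q^n-1)/(q-1)$;
\item[(c)] every nontrivial split cocharacter with image in $Z(C_{\mathbf G^*}(s))$ has centralizer $S(GL_{n-1}\times GL_1)$, of type $A_{n-2}$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $m=(n-1)/2$; then $m\ge2$ as $n\ge5$. Since $q_0+1\ge6$, there is $z\in\mathbb F_{q_0^2}$ with $z^{q_0+1}=1$ and $z^2\ne1$. Its conjugate over $\mathbb F_{q_0}$ is $z^{q_0}=z^{-1}\ne z$. Let $s\in SL_n(q_0)$ be the direct sum of $m$ companion matrices of the minimal polynomial of $z$ and the $1\times1$ matrix $1$. Its centralizer is $S(GL_m\times GL_m\times GL_1)$. As $p^a$ is odd, $z^q=z^{-1}$, so $F$ interchanges the first two factors. The $F$-fixed points of the centralizer in $GL_n$ form $GL_m(q^2)\times GL_1(q)$, and the determinant condition determines the last entry, so $C_{\mathbf G^*}(s)^F\cong GL_m(q^2)$. Its $p$-part is $q^{m(m-1)}>1$, which is (a). By (F2),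
\[
\chi_s(1)=\frac{\prod_{i=2}^{n}(q^i-1)}{\prod_{i=1}^{m}(q^{2i}-1)}=\prod_{3\le i\le n,\ i\ \mathrm{odd}}(q^i-1)\ \ge\ q^n-1>\frac{q^n-1}{q-1},
\]
which is (b). By \eqref{eq:splitA} the split cocharacters of the center are $(c,c,-2mc)$, $c\in\mathbb Z$. For $c\ne0$ the weights $c$ and $-2mc$ differ and have multiplicities $n-1$ and $1$, which is (c).
\end{proof}

\section{Characteristic $p$: the contradiction}\label{sec:end}

Let $s$ be given by Lemma~\ref{lem:s} or, in the exceptional case, Lemma~\ref{lem:sIII}, and let $\theta$ be the admissible constituent of $\chi_s|_S$ from Lemma~\ref{lem:theta}. Lemma~\ref{lem:weak} gives $H<S$ and $\xi\in\mathrm{Irr}_{p'}(H)$; conjugating in $S$, which does not change $\xi^S$, we assume $U\le H$. Every irreducible constituent $\chi$ of $\xi^G=(\xi^S)^G$ lies over a conjugate of $\theta$, and $\chi(1)/\theta(1)$ divides $|G:S|$ by (C3). Hence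
\begin{equation}\label{eq:pprime}
\text{all irreducible constituents of $\xi^G$ have $p'$-degree.}
\end{equation}
Let $J,K$ be as in Lemma~\ref{lem:xi}, let $\lambda$ be a constituent of $\xi_U$, and put $M=J\cup K$. Thus $P_M$ is a parabolic subgroup containing $H$ whose unipotent radical lies in $\ker\xi$, by Lemmas~\ref{lem:over} and~\ref{lem:abel}(b). For $PSL_2(q)$ we had $J=\emptyset$, and the cases $M=I$ and $M\ne I$ were $\lambda\ne1_U$ and $\lambda=1_U$.

\medskip\noindent\emph{Step 1: $M\ne I$.} Suppose $M=I$. Since $J\ne I$, the graph $I$ is connected and no edge joins $J$ to $K$, we have $J=\emptyset$ and $K=I$. Then $H=U(H\cap T)$, and the stabilizer of $\lambda$ in $H$ is $U$ by Lemma~\ref{lem:abel}(a). So $\xi=\lambda^H$ by (C3), and $\xi^G=\lambda^G=\Gamma_G$ has the constituent $\mathrm{St}_G$ of degree $|G|_p$, contradicting \eqref{eq:pprime}.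

\medskip\noindent\emph{Step 2: an irreducible Harish-Chandra induced character.} Since $U_M\trianglelefteq P_M$ and $U_M\le\ker\xi$, the character $\xi^{P_M}$ is inflated from $L_M$ by (C1). Let $\rho\in\mathrm{Irr}(L_M)$ be a constituent, say $\rho\in\mathcal E(L_M,s')$. Then $R_{L_M}^G\rho$ is contained in $\xi^G$. Its constituents lie in $\mathcal E(G,s')$ by (F3) and are semisimple by \eqref{eq:pprime} and Lemma~\ref{lem:Delta}(b). A series has only one semisimple character, so $R_{L_M}^G\rho=e\chi'$ with $\chi'=\chi_{s'}$ and $e\ge1$. Lemma~\ref{lem:weak} gave no bound on multiplicities, but here Lemma~\ref{lem:Delta}(a) supplies one: $e=e\,|\Delta_G(\chi')|=|\Delta_{L_M}(\rho)|\le1$. Thus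
\[
\chi'=R_{L_M}^G\rho .
\]

\medskip\noindent\emph{Step 3: from $\chi'$ to $\chi_s$.} We know $\chi'$ only up to automorphisms: it lies over $\theta^\sigma$ for some $\sigma\in\mathrm{Aut}(S)$. So $\chi'^{\,\sigma^{-1}}$ lies over $\theta$ and is a constituent of $\theta^G$, which is contained in $(\chi_s|_S)^G=\chi_s\cdot(1_S)^G=\sum_{\nu\in\mathrm{Irr}(G/S)}\chi_s\nu$. Hence
\begin{equation}\label{eq:twist}
\chi'^{\,\sigma^{-1}}=\chi_s\nu\quad\text{for a linear character $\nu$ of $G$ trivial on $S$.}
\end{equation}
As in the proof of Lemma~\ref{lem:Delta}(c), we may assume that $\sigma$ normalizes $U$ and $B$. Then $\sigma^{-1}$ permutes the subgroups containing $B$ and preserves inclusions, so it maps $P_{\{i\}}$ to $P_{\{\pi(i)\}}$ for a permutation $\pi$ of $I$. It maps $P_M$ to $P_{M'}$ with $M'=\pi(M)\ne I$, because $P_M$ is generated by $B$ and the $P_{\{i\}}$, $i\in M$; and it maps $U_M=O_p(P_M)$ to $U_{M'}$. Therefore $\chi'^{\,\sigma^{-1}}$ is induced from an irreducible character of $P_{M'}$ trivial on $U_{M'}$. Multiplying by $\nu^{-1}$, which is trivial on $U_{M'}\le S$, we obtain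
\[
\chi_s=R_{L_{M'}}^G\rho'\quad\text{with }\rho'\in\mathrm{Irr}(L_{M'}),\ M'\ne I .
\]
By Lemma~\ref{lem:HC} there is a nontrivial split cocharacter $\kappa$ with image in $Z(C_{\mathbf G^*}(s))$ and centralizer conjugate to $\mathbf L_{M'}^*$. If $s$ satisfies $(*)$, this is the desired contradiction.

\medskip\noindent\emph{Step 4: the exceptional case.} Let $G=PGL_n(q)$ with $n=p^b$ and $s$ as in Lemma~\ref{lem:sIII}. By part (c), $\mathbf L^*_{M'}$ has type $A_{n-2}$, so $M'$ consists of $n-2$ consecutive nodes of the path $I$. The permutation $\pi$ preserves adjacency, because $P_{\{i,k\}}$ consists of $6$ or $4$ double cosets of $B$ according as $i\ne k$ are adjacent or not, and $\sigma$ normalizes $B$. So $M=\pi^{-1}(M')$ also consists of $n-2$ consecutive nodes. As $M$ is connected and is the disjoint union of $J$ and $K$ with no edge between them, $J=\emptyset$ or $K=\emptyset$.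

Suppose $J=\emptyset$, so $K=M$. Since $\xi$ is a constituent of $\lambda^H$, the inflation of $\rho$ is a constituent of $\lambda^{P_M}$, so $\rho$ is a constituent of $\Gamma_{L_M}$ by \eqref{eq:GG}. By (F1),
\[
\langle\chi',\Gamma_G\rangle=\langle\rho,{}^*R_{L_M}^G\Gamma_G\rangle=\langle\rho,\Gamma_{L_M}\rangle\ne0 .
\]
By \eqref{eq:twist} and Lemma~\ref{lem:Delta}(c), $\chi_s$ is a constituent of $\Gamma_G$, so it is the regular character of $\mathcal E(G,s)$. By (F2) and Lemma~\ref{lem:sIII}(a) its degree is divisible by $p$, whereas a semisimple character has $p'$-degree.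

Suppose $K=\emptyset$, so $J=M$. Then $U\le\ker\xi$ and $X_{-i}\le\ker\xi$ for $i\in M$, so $S_M\le\ker\xi$. As $S_M\trianglelefteq P_M$, it lies in the kernel of $\xi^{P_M}$, and $P_M/S_M$ is abelian because $P_M=S_MT$. So $\rho$ is linear. The group $P_M$ is the stabilizer of a point or a hyperplane of the projective space, so by \eqref{eq:twist},
\[
\chi_s(1)=\chi'(1)=|G:P_M|=\frac{q^n-1}{q-1},
\]
contradicting Lemma~\ref{lem:sIII}(b).

\medskip
Thus $S$ is not of Lie type in characteristic $p$. Together with Sections~\ref{sec:alt}--\ref{sec:cross}, this shows that no simple group $S$ can arise in Section~\ref{sec:reduction}. No counterexample exists, and Theorem~\ref{thm:B} is proved, and with it Theorem~\ref{thm:A} and Corollary~\ref{cor:C}. \qed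

\begin{thebibliography}{99}

\bibitem{Carter} Carter, \emph{Finite Groups of Lie Type}.

\bibitem{Atlas} Conway et al., \emph{ATLAS}.

\bibitem{DL} Deligne and Lusztig, Ann. of Math. \textbf{103} (1976).

\bibitem{DM} Digne and Michel, \emph{Representations of Finite Groups of Lie Type}.

\bibitem{Feit} Feit, Contemp. Math. \textbf{153} (1993), 1--9.

\bibitem{GM} \emph{Generalizations of M-groups}, \texttt{http://www.ams.org/\allowbreak proc/\allowbreak 1995-123-11/\allowbreak S0002-9939-1995-1307496-X/\allowbreak S0002-9939-1995-1307496-X.pdf}.

\bibitem{GLS} Gorenstein, Lyons and Solomon, No.~3.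

\bibitem{Guralnick} Guralnick, J. Algebra \textbf{81} (1983), 304--311.

\bibitem{Isaacs} Isaacs, \emph{Character Theory}.

\bibitem{KL} Kleidman and Liebeck, \emph{The Subgroup Structure of the Finite Classical Groups}.

\bibitem{Schmid} Schmid, J. Algebra \textbf{150} (1992), 254--256.

\bibitem{Wielandt} Wielandt, \emph{Finite Permutation Groups}.

\end{thebibliography}
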